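\title{Minmax regret scheduling for total completion time on one machine is strongly NP-hard}

\begin{abstract}
Jobs are to be sequenced on one machine, each processing time is known only to lie in a given interval, and a schedule is judged by the largest possible excess of its total completion time over the optimum in hindsight. We prove that minimizing this maximal regret is strongly NP-hard, so that no pseudopolynomial algorithm exists unless $\mathrm{P}=\mathrm{NP}$. The proof writes the regret as an integral over levels, derives from it an exact formula for the optimum on a class of structured instances, in which the scheduler chooses signs and pays for the violation of a system of linear equations, and realizes 3-PARTITION as such a system. It follows that there is no FPTAS and no pseudopolynomial algorithm with additive error polynomial in the number of jobs, unless $\mathrm{P}=\mathrm{NP}$.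
\end{abstract}

\section{Introduction}

A set $J=\{1,\dots,n\}$ of jobs is processed on one machine without preemption, so that a \emph{schedule} is a permutation $\pi$ of $J$. The processing time of job $i$ is not known; it is only known to lie in an interval $[l_i,u_i]$, where $0\le l_i\le u_i$ are given integers. A \emph{scenario} is a vector $p=(p_1,\dots,p_n)$ with $p_i\in[l_i,u_i]$ for all $i$. The completion time $C_i(\pi,p)$ of job $i$ is the sum of $p_i$ and of the processing times of the jobs that precede $i$. Let
\[
F(\pi,p)=\sum_{i\in J}C_i(\pi,p),\qquad F^*(p)=\min_{\pi'}F(\pi',p).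
\]
If $p$ is known, the minimum $F^*(p)$ is attained by the SPT rule: shortest processing time first. If $p$ is not known, the schedule must be fixed first, and its \emph{regret} $R(\pi,p)=F(\pi,p)-F^*(p)$ measures what is lost compared with a scheduler who knew $p$ in advance. The \emph{maximal regret} of $\pi$ is
\[
Z(\pi)=\max_{p}R(\pi,p),
\]
the maximum over all scenarios, and the problem MINMAX REGRET $1||\sum C_i$ asks for a schedule $\pi$ that minimizes $Z(\pi)$. It is convenient to think of a game: the scheduler chooses $\pi$, then an adversary chooses $p$.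

Lebedev and Averbakh proved that the problem is NP-hard, even if all intervals have the same midpoint. Their proof is a reduction from a variant of PARTITION and therefore does not establish strong NP-hardness. The question, posed in \cite{Kasperski}, is whether the problem is strongly NP-hard or admits a \emph{pseudopolynomial} algorithm, that is, one running in time polynomial in $n$ and $\max_iu_i$. Unless $\mathrm{P}=\mathrm{NP}$, at most one of the two holds.

One might guess the second alternative. The adversary's task is easy: for a fixed schedule, $Z(\pi)$ is the value of an assignment problem (Lemma~\ref{lem:eval}). And PARTITION, which asks to balance a single sum, is solved by a dynamic program that keeps track of that sum; if one balance condition were the only source of hardness, a similar program could be hoped for here. We show that an instance can impose many independent balance conditions at once, each living in its own range of processing times.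

Recall that a decision problem whose instances contain integers is \emph{NP-complete in the strong sense} if it is in NP and remains NP-hard when all its integers are bounded by a fixed polynomial in the length of the instance. A pseudopolynomial algorithm runs in polynomial time on such instances, so it would give $\mathrm{P}=\mathrm{NP}$. An instance of 3-PARTITION consists of positive integers $a_1,\dots,a_{3m}$ and $B$ with $\sum_ia_i=mB$ and $B/4<a_i<B/2$; the question is whether the numbers can be partitioned into $m$ sets, each of sum $B$. This problem is NP-complete in the strong sense (Garey and Johnson). Hence an algorithm that decides it in time polynomial in $m$ and $B$ would give $\mathrm{P}=\mathrm{NP}$.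

\begin{theorem}\label{thm:main}
The decision version of MINMAX REGRET $1||\sum C_i$ (given integers $l_i,u_i$ and $\Lambda$, is $\min_\pi Z(\pi)\le\Lambda$?) is NP-complete in the strong sense. From an instance of 3-PARTITION with $3m$ numbers, bin size $B$ and $m\ge2$ one constructs, in time polynomial in $m$ and $B$, an instance with $n$ and $\max_iu_i$ polynomial in $m$ and $B$, together with an integer $\Lambda$, such that
\begin{itemize}
\item $\min_\pi Z(\pi)=\Lambda$ if the 3-PARTITION instance is a yes-instance;
\item $\min_\pi Z(\pi)\ge\Lambda+1$ otherwise.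
\end{itemize}
In particular, unless $\mathrm{P}=\mathrm{NP}$, no algorithm solves MINMAX REGRET $1||\sum C_i$ in time polynomial in $n$ and $\max_iu_i$.
\end{theorem}

An FPTAS for a minimization problem is an algorithm that, given an instance and $\epsilon>0$, returns a solution of value at most $1+\epsilon$ times the optimum, in time polynomial in the length of the instance and $1/\epsilon$.

\begin{corollary}\label{cor:approx}
Unless $\mathrm{P}=\mathrm{NP}$:
\begin{itemize}
\item[(a)] there is no FPTAS for MINMAX REGRET $1||\sum C_i$;
\item[(b)] for every constant $c$, no algorithm running in time polynomial in $n$ and $\max_iu_i$ always returns a schedule $\pi$ with $Z(\pi)\le\min Z+n^c$.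
\end{itemize}
\end{corollary}

Section~\ref{sec:example} shows the mechanism on five jobs. Section~\ref{sec:identity} gives an identity for the regret at extreme scenarios, Section~\ref{sec:structured} uses it to compute $\min_\pi Z(\pi)$ exactly on structured instances (Proposition~\ref{prop:structured}), and Section~\ref{sec:reduction} builds such an instance from 3-PARTITION.

\section{Regret as a sum over inversions}\label{sec:basic}

We write $i\prec j$ if $i$ precedes $j$ in the schedule under consideration, $\pi(i)$ for the position of job $i$, and $x^+=\max(x,0)$. Job $i$ has \emph{midpoint} $c_i=\frac12(l_i+u_i)$ and \emph{half-width} $h_i=\frac12(u_i-l_i)$. A scenario is \emph{extreme} if $p_i=c_i+\varepsilon_ih_i$ with $\varepsilon\in\{\pm1\}^n$; we say that job $i$ is \emph{long} if $\varepsilon_i=1$ and \emph{short} if $\varepsilon_i=-1$.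

\begin{lemma}\label{lem:inversions}
For every schedule $\pi$ and scenario $p$,
\begin{equation}\label{eq:inv}
R(\pi,p)=\sum_{i\prec j}(p_i-p_j)^+ .
\end{equation}
The maximum $Z(\pi)$ is attained at an extreme scenario. If all $l_i,u_i$ are integers, then $Z(\pi)$ is an integer with $0\le Z(\pi)\le n^2\max_iu_i$.
\end{lemma}

\begin{proof}
The time $p_i$ is counted in $C_i$ and in $C_j$ for every $j$ with $i\prec j$, so $F(\pi,p)=\sum_ip_i+\sum_{i\prec j}p_i$. Each unordered pair $\{i,j\}$ thus contributes at least $\min(p_i,p_j)$, with equality for all pairs in an SPT order, so $F^*(p)=\sum_ip_i+\sum_{\{i,j\}}\min(p_i,p_j)$. Subtracting gives \eqref{eq:inv}, since $p_i-\min(p_i,p_j)=(p_i-p_j)^+$. The right side of \eqref{eq:inv} is convex in $p$, and a convex function on a box attains its maximum at a vertex. At a vertex with integer coordinates, \eqref{eq:inv} is a sum of fewer than $n^2$ integers in $[0,\max_iu_i]$.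
\end{proof}

So the regret adds up the sizes of the inversions of the sequence of processing times. The next lemma uses the assignment problem: given an $n\times n$ matrix $(\gamma_{ik})$, find a permutation $\pi'$ maximizing $\sum_i\gamma_{i,\pi'(i)}$. It is solvable in polynomial time.

\begin{lemma}\label{lem:eval}
For a given schedule $\pi$, the value $Z(\pi)$ can be computed in polynomial time. Hence the decision problem of Theorem~\ref{thm:main} is in NP.
\end{lemma}

\begin{proof}
Since $F(\pi,p)=\sum_i(n+1-\pi(i))p_i$, we have $F(\pi,p)-F(\pi',p)=\sum_i(\pi'(i)-\pi(i))p_i$, and $Z(\pi)$ is the maximum of this expression over all $p$ and $\pi'$. For fixed $\pi'$ the best $p_i$ is $u_i$ if $\pi'(i)>\pi(i)$ and $l_i$ if $\pi'(i)<\pi(i)$. So $Z(\pi)=\max_{\pi'}\sum_i\gamma_{i,\pi'(i)}$ with $\gamma_{ik}=(k-\pi(i))^+u_i-(\pi(i)-k)^+l_i$.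
\end{proof}

The simplest cases point to the midpoints. If the intervals are pairwise disjoint, their left-to-right order has no inversion in any scenario, and $Z=0$. For two jobs, the order $1\prec2$ has $Z=(u_1-l_2)^+$, the order $2\prec1$ has $Z=(u_2-l_1)^+$, and $u_1-l_2\le u_2-l_1$ if and only if $c_1\le c_2$; so ordering by midpoints is optimal. When all midpoints coincide this rule says nothing, and the result of Lebedev and Averbakh shows that breaking ties can be hard. In our instances some midpoint order is optimal, and the only ties that matter are between the two jobs of a pair. Each such tie is one binary decision.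

\section{Five jobs}\label{sec:example}

Let $\xi\in\{0,1,2\}$ and consider the jobs
\[
x:[\xi,\xi],\qquad s:[0,6],\qquad P^{\mathrm w}:[4,28],\qquad P^{\mathrm n}:[6,26],\qquad s':[26,30],
\]
with midpoints $\xi,3,16,16,28$; see Figure~\ref{fig:five}. The wide job $P^{\mathrm w}$ and the narrow job $P^{\mathrm n}$ are \emph{twins}: they have the same midpoint. There are two midpoint orders $\pi_\eta$, namely $x,s,P^{\mathrm w},P^{\mathrm n},s'$ for $\eta=1$ and $x,s,P^{\mathrm n},P^{\mathrm w},s'$ for $\eta=-1$. We compute $Z(\pi_\eta)$.

\begin{figure}[ht]
\centering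
\begin{tikzpicture}[x=0.36cm,y=0.6cm]
\fill[gray!25] (4,0) rectangle (6,3.7);
\fill[gray!25] (26,0) rectangle (28,3.7);
\draw[->] (-1,0)--(31.5,0);
\foreach \x in {0,2,4,6,16,26,28,30} \draw (\x,0.1)--(\x,-0.1) node[below]{\small$\x$};
\draw[thick,|-|] (6,0.8)--(26,0.8) node[midway,above]{$P^{\mathrm n}$};
\draw[thick,|-|] (4,2)--(28,2) node[midway,above]{$P^{\mathrm w}$};
\draw[thick,|-|] (0,3.2)--(6,3.2) node[pos=0.4,above]{$s$};
\draw[thick,|-|] (26,3.2)--(30,3.2) node[pos=0.75,above]{$s'$};
\fill (2,1.2) circle (2pt) node[above]{$x$};
\end{tikzpicture}
\caption{The processing time intervals of five jobs, for $\xi=2$. The twins $P^{\mathrm w}$ and $P^{\mathrm n}$ have the common midpoint $16$. The shaded strips are the two bits, the part of the wide interval not covered by the narrow one; each bit lies in the interval of one separator, $s$ or $s'$.}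
\label{fig:five}
\end{figure}

A term $i\prec j$ of \eqref{eq:inv} can be positive only if $u_i>l_j$. This leaves the twins and the three terms $x\prec s$, $s\prec P^{\mathrm w}$, $P^{\mathrm w}\prec s'$, each of which is at most $2$. If the first twin is long and the second short, the twins contribute $28-6=26-4=22$, whichever is first; in any other extreme scenario they contribute at most $2$. So the adversary is \emph{pinned}: he makes the first twin long and the second short. The second twin then takes time $5+\eta$ and the first takes time $27+\eta$. If $s$ is long, it gains $6-(5+\eta)=1-\eta$ against the second twin; if it is short, $x$ gains $\xi$ against it. If $s'$ is short, the first twin gains $(27+\eta)-26=1+\eta$ against it; if it is long, nothing is gained. Therefore, by $\max(a,b)=\frac12(a+b)+\frac12|a-b|$,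
\begin{align*}
Z(\pi_\eta)&=22+\max(1-\eta,\xi)+\max(1+\eta,0)\\
&=23+\tfrac\xi2+\tfrac14\bigl|(2-2\xi)-2\eta\bigr|+\tfrac14\bigl|(-2)-2\eta\bigr| .
\end{align*}
Three features of this formula drive the whole proof. First, the terms linear in $\eta$, which are $-\frac\eta2$ from $s$ and $+\frac\eta2$ from $s'$, cancel: in itself, neither order of the twins is preferable. Second, each of the jobs $s,s'$, which we call separators, charges the scheduler $\frac14|\tau-w\eta|$, where $w=2$ is the length of a shaded strip in Figure~\ref{fig:five}; the absolute value arises because the adversary chooses the sign of the separator after seeing $\eta$. Third, the target $\tau$ can be tuned by a job with known processing time. For $\xi=2$ both targets equal $-2$, and $\eta=-1$ meets both. For $\xi=0$ the targets are $2$ and $-2$, and either choice of $\eta$ pays a penalty of $1$.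

If several pairs of twins have a strip inside the interval of $s$, the charge becomes $\frac14|\tau_s-\sum_Pw_P\eta_P|$, the violation of a linear equation in signs, and every pair takes part in two equations. Three things remain to be done: to compute the regret when inspection of \eqref{eq:inv} is no longer feasible, to show that the scheduler gains nothing by leaving the midpoint orders, and to tune all targets simultaneously.

\section{An identity for extreme scenarios}\label{sec:identity}

The obstacle in \eqref{eq:inv} is the positive part. It disappears if we slice by levels: $(p_i-p_j)^+$ is the length of the set of $t$ with $p_i>t\ge p_j$, and at a fixed level $t$ each job is merely above or below. From now on endpoints may be arbitrary nonnegative reals. For a schedule $\pi$ put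
\[
k_i=n+1-2\pi(i)=\#\{\text{jobs after }i\}-\#\{\text{jobs before }i\},
\]
so that $\sum_ik_i=0$ and $k_i\equiv n-1\pmod2$. Let $I_i=[l_i,u_i)$, and let $\operatorname{sg}(x)=1$ for $x>0$ and $\operatorname{sg}(x)=-1$ for $x\le0$. Define
\[
e(t)=\#\{i:l_i>t\}-\#\{i:u_i\le t\},\qquad S_\varepsilon(t)=\sum_{i:\,t\in I_i}\varepsilon_i .
\]
The function $e$ depends on the instance only; it is the imbalance at level $t$ among the jobs whose side of $t$ is already decided. The function $S_\varepsilon$ is the imbalance among the undecided jobs, chosen by the adversary. A job contributes $1$, $0$ or $-1$ to $e(t)$ according as two, one or none of its endpoints exceed $t$, so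
\begin{equation}\label{eq:endpoints}
e(t)=\tfrac12\sum_z\operatorname{sg}(z-t),
\end{equation}
where $z$ runs over the $2n$ endpoints $l_1,u_1,\dots,l_n,u_n$.

\begin{lemma}\label{lem:identity}
Let $T\ge\max_iu_i$, $C_0=\frac18\int_0^T\bigl(n^2-e(t)^2\bigr)\,dt$ and $f_i=\frac12h_ik_i-\frac14\int_{I_i}e\,dt$. For the extreme scenario $p=c+\varepsilon h$,
\[
R(\pi,p)=C_0+\tfrac12\sum_ic_ik_i+\sum_i\varepsilon_if_i-\tfrac18\int_0^TS_\varepsilon(t)^2\,dt .
\]
\end{lemma}

\begin{proof}
Let $\chi_i(t)=\operatorname{sg}(p_i-t)$. By \eqref{eq:inv}, $R(\pi,p)=\int_0^T\#\{i\prec j:p_i>t\ge p_j\}\,dt$, and the integrand is $\frac14\sum_{i\prec j}(1+\chi_i)(1-\chi_j)$. Now $\sum_{i\prec j}(\chi_i-\chi_j)=\sum_i\chi_ik_i$ and $\sum_{i\prec j}\chi_i\chi_j=\frac12\bigl[(\sum_i\chi_i)^2-n\bigr]$, so the integrand equals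
\[
\tfrac14\Bigl[\tfrac{n(n-1)}2+\sum_i\chi_ik_i-\tfrac12\Bigl(\sum_i\chi_i\Bigr)^2+\tfrac n2\Bigr]=\tfrac{n^2}8-\tfrac18\Bigl(\sum_i\chi_i\Bigr)^2+\tfrac14\sum_i\chi_ik_i .
\]
If $t\in I_i$, then $\chi_i(t)=\varepsilon_i$ and $i$ contributes $0$ to $e(t)$. If $t<l_i$ or $t\ge u_i$, then $\chi_i(t)=1$ or $-1$ respectively, which is the contribution of $i$ to $e(t)$. Hence $\sum_i\chi_i=e+S_\varepsilon$, and the first two terms integrate to
\[
C_0-\tfrac14\int_0^TeS_\varepsilon\,dt-\tfrac18\int_0^TS_\varepsilon^2\,dt,\qquad\text{where}\quad\int_0^TeS_\varepsilon\,dt=\sum_i\varepsilon_i\int_{I_i}e\,dt .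
\]
Finally $\int_0^T\chi_i\,dt=2p_i-T$ and $\sum_ik_i=0$, so the last term integrates to $\frac12\sum_ip_ik_i=\frac12\sum_ic_ik_i+\frac12\sum_i\varepsilon_ih_ik_i$.
\end{proof}

The constant $C_0$ does not depend on $\pi$, on $\varepsilon$, or on $T$ (for $t\ge\max_iu_i$ we have $e(t)=-n$). The adversary thus maximizes a linear function of the signs, whose coefficients $f_i$ the scheduler controls through the positions $k_i$, minus a quadratic term that couples jobs $i$ and $j$ in proportion to the length of $I_i\cap I_j$.

\section{Structured instances}\label{sec:structured}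

We now isolate what made the example work. Consider an instance with three kinds of jobs:
\begin{itemize}
\item \emph{certain jobs}, with $l=u$;
\item \emph{separators} $s$, whose interval $I_s$ is called a \emph{window} and has length $r_s>0$;
\item \emph{pairs} $P$ of \emph{twins} with common midpoint $c_P$: a narrow job $P^{\mathrm n}$ of half-width $h_P-\frac12w_P$ and a wide job $P^{\mathrm w}$ of half-width $h_P+\frac12w_P$, where $w_P>0$.
\end{itemize}
Certain jobs and separators are called \emph{single} jobs. The wide interval of $P$ minus the narrow one consists of two half-open intervals of length $w_P$, centered at $c_P-h_P$ and $c_P+h_P$; these are the \emph{bits} of $P$. Let $\operatorname{Inc}(s)$ be the set of pairs that have a bit inside $I_s$. Put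
\begin{gather*}
\kappa_P=\#\{i\notin P:c_i>c_P\}-\#\{i\notin P:c_i<c_P\},\\
\kappa_s=\#\{i:c_i>c_s\}-\#\{i:c_i<c_s\},\qquad\tau_s=r_s\kappa_s-\int_{I_s}e\,dt .
\end{gather*}
The numbers $\kappa$ are the values that $k$ takes in a midpoint order. Since $h_s=\frac12r_s$,
\begin{equation}\label{eq:fs}
f_s=\tfrac14\bigl[r_s(k_s-\kappa_s)+\tau_s\bigr],
\end{equation}
so $\frac14\tau_s$ is the adversary's linear incentive to make $s$ long when $s$ is in its midpoint position.

\begin{definition}
The instance is \emph{structured} if the following hold.
\begin{itemize}
\item[(S1)] Windows are pairwise disjoint; bits are pairwise disjoint; every bit lies in a window; the two bits of a pair lie in different windows.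
\item[(S2)] No job other than $s$ has midpoint $c_s$; $|c_x-c_P|\ge\frac12w_P$ for every single job $x$ and pair $P$; $|c_P-c_Q|\ge\frac12(w_P+w_Q)$ for pairs $P\ne Q$.
\item[(S3)] $\int_{\text{bits of }P}e\,dt=2w_P\kappa_P$ for every pair $P$.
\item[(S4)] $\bigl|\int_{I_i}e\,dt-|I_i|\kappa_P\bigr|\le\frac12|I_i|$ for both jobs $i$ of every pair $P$.
\item[(S5)] $|\tau_s|+\sum_{P\in\operatorname{Inc}(s)}w_P\le r_s$ for every separator $s$.
\item[(S6)] $h_P-\frac12w_P\ge\sum_sr_s$ for every pair $P$.
\end{itemize}
\end{definition}

Conditions (S3) and (S4) say that the average of $e$ over the bits of $P$ equals $\kappa_P$, and that its average over each twin interval is within $\frac12$ of $\kappa_P$. For a sign vector $\eta=(\eta_P)$ indexed by the pairs let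
\[
X_s(\eta)=\tau_s-\sum_{P\in\operatorname{Inc}(s)}w_P\eta_P .
\]

\begin{proposition}\label{prop:structured}
For a structured instance,
\[
\min_\pi Z(\pi)=\Lambda+\tfrac14\min_{\eta}\sum_s|X_s(\eta)|,\qquad
\Lambda=C_0-\tfrac18\Bigl(\sum_sr_s+2\sum_Pw_P\Bigr)+G_0,
\]
where, with sums over unordered pairs $\{x,y\}$ of distinct single jobs and $\{P,Q\}$ of distinct pairs,
\[
G_0=\sum_Ph_P-\tfrac12\sum_{\{x,y\}}|c_x-c_y|-\sum_{P,x}|c_x-c_P|-2\sum_{\{P,Q\}}|c_P-c_Q| .
\]
\end{proposition}

\begin{example}
Take the instance of Section~\ref{sec:example} with $\xi=2$. Here $c_P=16$, $h_P=11$, $w_P=2$, and $e$ equals $4,2,1,-1,-3,-4$ on the intervals with breakpoints $0,2,4,6,26,28,30$. With $\kappa_P=-1$ we get $\int_{\text{bits}}e=2-6=2w_P\kappa_P$, and the integrals over the twin intervals are $-24$ and $-20$, exactly $|I_i|\kappa_P$. Further $\tau_s=6\cdot2-14=-2$ and $\tau_{s'}=4\cdot(-4)+14=-2$, so (S5) reads $4\le6$ and $4\le4$, and (S6) reads $10\ge10$. The instance is structured, with $C_0=\frac{638}8$, $G_0=11-26-39$ and $\Lambda=\frac{638-14}8-54=24$. So the schedule $\pi_{-1}$, of value $24$, is optimal among all schedules.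
\end{example}

\subsection{The value of pinned scenarios}

Fix a schedule $\pi$. Let $P_1,P_2$ be the first and the second job of $P$ in $\pi$, let $\eta_P=1$ if $P_1$ is the wide job and $\eta_P=-1$ otherwise, and let $\bar k_P=\frac12(k_{P_1}+k_{P_2})$. An extreme scenario is \emph{pinned} if $\varepsilon_{P_1}=1$ and $\varepsilon_{P_2}=-1$ for all $P$. In pinned scenarios the twins cancel each other in $S_\varepsilon$ except on the bits, and the quadratic term splits over the windows.

\begin{lemma}\label{lem:pinned}
Assume (S1) and (S3). In a pinned scenario, $S_\varepsilon=0$ outside the windows and $|S_\varepsilon|\le2$ inside. The maximum of $R(\pi,p)$ over pinned scenarios is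
\begin{equation}\label{eq:pinned}
\begin{aligned}
&C_0-\tfrac18\Bigl(\sum_sr_s+2\sum_Pw_P\Bigr)+\tfrac12\sum_ic_ik_i+\tfrac12\sum_Ph_P(k_{P_1}-k_{P_2})\\
&\qquad+\tfrac12\sum_Pw_P\eta_P(\bar k_P-\kappa_P)+\tfrac14\sum_s\bigl|r_s(k_s-\kappa_s)+X_s(\eta)\bigr| .
\end{aligned}
\end{equation}
\end{lemma}

\begin{proof}
We evaluate the terms of Lemma~\ref{lem:identity}. In a pinned scenario the wide twin has sign $\eta_P$ and the narrow twin has sign $-\eta_P$. Writing $\mathrm w,\mathrm n$ for the two twins of $P$ and using (S3),
\begin{align*}
\sum_{i\in P}\varepsilon_if_i=\eta_P(f_{\mathrm w}-f_{\mathrm n})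
&=\eta_P\Bigl[\tfrac12h_P(k_{\mathrm w}-k_{\mathrm n})+\tfrac14w_P(k_{\mathrm w}+k_{\mathrm n})-\tfrac14\int_{\text{bits of }P}e\,dt\Bigr]\\
&=\tfrac12h_P(k_{P_1}-k_{P_2})+\tfrac12w_P\eta_P(\bar k_P-\kappa_P).
\end{align*}
Certain jobs have $f_i=0$ and $I_i=\emptyset$. The pair $P$ contributes $0$ to $S_\varepsilon$ on its narrow interval and $\eta_P$ on its bits. By (S1), $S_\varepsilon$ vanishes outside the windows; inside $I_s$ it equals $\varepsilon_s+\eta_P$ on the unique bit of $P$ in $I_s$ for $P\in\operatorname{Inc}(s)$, and $\varepsilon_s$ elsewhere. Since $(\varepsilon_s+\eta_P)^2=1+(1+2\varepsilon_s\eta_P)$,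
\[
\int_{I_s}S_\varepsilon^2\,dt=r_s+\sum_{P\in\operatorname{Inc}(s)}w_P(1+2\varepsilon_s\eta_P).
\]
Each pair belongs to $\operatorname{Inc}(s)$ for exactly two separators, so the part free of signs sums to $\sum_sr_s+2\sum_Pw_P$. By \eqref{eq:fs} the total coefficient of $\varepsilon_s$ in $R$ is $f_s-\frac14\sum_{P\in\operatorname{Inc}(s)}w_P\eta_P=\frac14[r_s(k_s-\kappa_s)+X_s(\eta)]$. The signs $\varepsilon_s$ are independent, and maximizing over them gives the absolute values.
\end{proof}

\subsection{Leaving the midpoint order does not help}

In \eqref{eq:pinned} the scheduler has one way to profit from a displaced pair: the term $\frac12w_P\eta_P(\bar k_P-\kappa_P)$ can be negative. We show that the loss in the two preceding sums outweighs this profit. Let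
\[
G(\pi)=\tfrac12\sum_ic_ik_i+\tfrac12\sum_Ph_P(k_{P_1}-k_{P_2})-\tfrac12\sum_Pw_P|\bar k_P-\kappa_P| .
\]
A \emph{midpoint order} is a schedule in which the midpoints are nondecreasing.

\begin{lemma}\label{lem:blocks}
Assume (S2) and (S6). Then $G(\pi)\ge G_0$ for every schedule $\pi$. In a midpoint order, $G(\pi)=G_0$, $k_s=\kappa_s$, $k_{P_1}=\kappa_P+1$ and $k_{P_2}=\kappa_P-1$.
\end{lemma}

\begin{proof}
Put $v(P_1)=c_P+h_P$, $v(P_2)=c_P-h_P$ and $v(x)=c_x$ for single jobs. The first two sums in $G$ combine to $\frac12\sum_iv(i)k_i=\frac12\sum_{i\prec j}(v(i)-v(j))$, a sum over pairs of jobs. To split the third sum in the same way, call each single job and each pair of twins a \emph{block}. For blocks $A\ne A'$ let $V(A,A')$ be the part of $\frac12\sum_{i\prec j}(v(i)-v(j))$ with one job in each block. For a pair $P$ and a block $A\ne P$ let $d(P,A)$ be the contribution of the jobs of $A$ to $\bar k_P$ minus their contribution to $\kappa_P$. The twins contribute $+1$ to $k_{P_1}$ and $-1$ to $k_{P_2}$, hence nothing to $\bar k_P$, so $\bar k_P-\kappa_P=\sum_{A\ne P}d(P,A)$. The term $P_1\prec P_2$ contributes $\frac12(v(P_1)-v(P_2))=h_P$.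 By the triangle inequality,
\begin{multline*}
G(\pi)\ge\sum_Ph_P+\sum_{\{x,y\}}V(x,y)+\sum_{P,x}\bigl[V(P,x)-\tfrac12w_P|d(P,x)|\bigr]\\
+\sum_{\{P,Q\}}\bigl[V(P,Q)-\tfrac12w_P|d(P,Q)|-\tfrac12w_Q|d(Q,P)|\bigr],
\end{multline*}
and we bound each summand by the corresponding summand of $G_0$.

\emph{Two single jobs.} $V(x,y)=\pm\frac12(c_x-c_y)\ge-\frac12|c_x-c_y|$, with equality if the smaller midpoint comes first.

\emph{A pair and a single job.} Let $\delta=|c_x-c_P|$; by (S2), $2\delta\ge w_P>0$. The job $x$ contributes $+1$ to $\kappa_P$ if $c_x>c_P$ and $-1$ if $c_x<c_P$. It contributes $+1$, $0$, $-1$ to $\bar k_P$, and $V(P,x)$ equals $c_P-c_x$, $h_P$, $c_x-c_P$, if $x$ is after, between, before the twins, respectively. So if $x$ is on the side of the twins indicated by its midpoint, then $V=-\delta$, $d=0$, and the summand is $-\delta$. If $x$ is between the twins, then $|d|=1$ and the summand is $h_P-\frac12w_P\ge0$ by (S6). If $x$ is on the opposite side, then $V=\delta$, $|d|=2$, and the summand is $\delta-w_P\ge-\delta$.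

\emph{Two pairs.} Let $\delta=c_Q-c_P>0$. In the order $P_1P_2Q_1Q_2$ we have $V=\frac12(4c_P-4c_Q)=-2\delta$, and $d(P,Q)=2-2=0$, $d(Q,P)=-2+2=0$. In any other order call $(y,x)$ with $y\in Q$, $x\in P$, $y\prec x$ an inversion. It replaces $\frac12(v(x)-v(y))$ by its negative, which adds $v(y)-v(x)$ to $V$; it lowers $k_x$ by $2$ and raises $k_y$ by $2$, which changes $d(P,Q)$ by $-1$ and $d(Q,P)$ by $+1$. With $\iota$ inversions the penalty is $\frac12(w_P+w_Q)\iota\le\iota\delta$ by (S2). The amounts added to $V$ are:
\begin{center}
\begin{tabular}{llcl}
order & inversions & $\iota$ & added to $V$\\ \hline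
$P_1Q_1P_2Q_2$ & $Q_1P_2$ & $1$ & $\delta+h_P+h_Q$\\
$P_1Q_1Q_2P_2$ & $Q_1P_2,\ Q_2P_2$ & $2$ & $2\delta+2h_P$\\
$Q_1P_1P_2Q_2$ & $Q_1P_1,\ Q_1P_2$ & $2$ & $2\delta+2h_Q$\\
$Q_1P_1Q_2P_2$ & $Q_1P_1,\ Q_1P_2,\ Q_2P_2$ & $3$ & $3\delta+h_P+h_Q$\\
$Q_1Q_2P_1P_2$ & all & $4$ & $4\delta$
\end{tabular}
\end{center}
Each amount is at least $\iota\delta$, so the summand is at least $-2\delta$.

In a midpoint order, (S2) says that no other job shares the midpoint of a separator or of a pair. So twins are adjacent, $k_s=\kappa_s$, $k_{P_1}=\kappa_P+1$, $k_{P_2}=\kappa_P-1$, all $d$ vanish, and each summand is in its equality case.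
\end{proof}

\subsection{Proof of Proposition~\ref{prop:structured}}

\emph{Lower bound.} Let $\pi$ be any schedule and $\eta$ its sign vector. Then $Z(\pi)$ is at least \eqref{eq:pinned}, and by Lemma~\ref{lem:blocks} everything in \eqref{eq:pinned} except the last sum adds up to at least $\Lambda$. In the last sum the scheduler could try to offset $X_s(\eta)$ by moving $s$, and a parity argument excludes this. By (S2) each of the $n-1$ other jobs contributes $\pm1$ to $\kappa_s$, so $\kappa_s\equiv n-1\equiv k_s\pmod 2$ and $k_s-\kappa_s=2j$ for an integer $j$. By (S5), $|X_s(\eta)|\le r_s$. For $j\ne0$ we get $|2jr_s+X_s|\ge2r_s-|X_s|\ge|X_s|$. Hence $Z(\pi)\ge\Lambda+\frac14\sum_s|X_s(\eta)|$.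

\emph{Upper bound.} Given $\eta$, let $\pi_\eta$ be a midpoint order in which the wide twin of $P$ comes first exactly if $\eta_P=1$. By Lemma~\ref{lem:blocks}, \eqref{eq:pinned} equals $\Lambda+\frac14\sum_s|X_s(\eta)|$. It remains to see that the adversary cannot do better with an extreme scenario that is not pinned. For $i=P_1$ and $i=P_2$ we have $|I_i|=2h_i$ and $k_i=\kappa_P\pm1$, so
\[
f_i=\pm\tfrac12h_i+\tfrac14\Bigl(|I_i|\kappa_P-\int_{I_i}e\,dt\Bigr),
\]
and the second term has absolute value at most $\frac14h_i$ by (S4). Thus $f_{P_1}\ge\frac14h_{P_1}$ and $f_{P_2}\le-\frac14h_{P_2}$: the pinned sign of each twin is the sign of its coefficient. Let $\varepsilon$ be not pinned, and let $\varepsilon'$ be the pinned vector with the same signs on single jobs. Each twin $i$ with $\varepsilon_i\ne\varepsilon'_i$ lowers the linear part by $2|f_i|\ge\frac12h_i$, and there is at least one such twin. The quadratic part can gain at most $\frac18\int S_{\varepsilon'}^2\,dt\le\frac18\cdot4\sum_sr_s$ by Lemma~\ref{lem:pinned}. Since $h_i\ge h_P-\frac12w_P\ge\sum_sr_s$ by (S6), the regret at $\varepsilon$ exceeds the regret at $\varepsilon'$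 by at most $-\frac12h_i+\frac12\sum_sr_s\le0$. So $Z(\pi_\eta)=\Lambda+\frac14\sum_s|X_s(\eta)|$. \hfill$\square$

\begin{remark}
Without (S3), formula \eqref{eq:pinned} acquires the term $\frac14\eta_P\bigl(2w_P\kappa_P-\int_{\text{bits}}e\bigr)$, a preference for one order of the twins that has nothing to do with the equations; deleting $s'$ in Section~\ref{sec:example} produces such a term. If $0<|c_x-c_P|<\frac12w_P$, contrary to (S2), then placing $x$ on the wrong side of $P$ gives a summand $\delta-w_P<-\delta$. If $|X_s|>r_s$, contrary to (S5), then shifting $s$ by one position in the right direction reduces its absolute value term. Condition (S4) and the full strength of (S6) enter only in the upper bound.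
\end{remark}

\section{The reduction from 3-PARTITION}\label{sec:reduction}

Let $a_1,\dots,a_{3m},B$ be an instance of 3-PARTITION with $m\ge2$. Throughout, $i\in\{1,\dots,3m\}$ indexes \emph{items} and $j\in\{1,\dots,m\}$ indexes \emph{bins}. Of the bounds on $a_i$ we use only $a_i<B$.

\subsection{The equations and the design}

We want one separator for each item, one for each bin, and one pair $P=(i,j)$ of weight $w_P=2a_i$ for each item and bin, with its left bit in the window of item $i$ and its right bit in the window of bin $j$. Put $\eta_{ij}=2y_{ij}-1$, where $y_{ij}=1$ means that item $i$ goes to bin $j$. If the targets are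
\begin{equation}\label{eq:targets}
\tau_{\text{item }i}=-2(m-2)a_i,\qquad\tau_{\text{bin }j}=-2(m-2)B,
\end{equation}
then, using $\sum_ia_i=mB$ in the second line,
\begin{equation}\label{eq:X}
\begin{aligned}
X_{\text{item }i}&=-2(m-2)a_i-2a_i\Bigl(2\sum_jy_{ij}-m\Bigr)=-4a_i\Bigl(\sum_jy_{ij}-1\Bigr),\\
X_{\text{bin }j}&=-2(m-2)B-2\Bigl(2\sum_ia_iy_{ij}-mB\Bigr)=-4\Bigl(\sum_ia_iy_{ij}-B\Bigr).
\end{aligned}
\end{equation}
All $X_s$ vanish exactly when each item lies in one bin and each bin has sum $B$.

The difficulty is that (S3) and \eqref{eq:targets} are exact conditions on $e$ and $\kappa$, and every job affects both functions everywhere. We start from a background in which the conditions hold by symmetry. Place $\mu$ certain jobs at each \emph{lattice point} $kg$, $0\le k\le N$. Then $e=\mu(N-2k-1)$ on $[kg,(k+1)g)$. If $c$ is a multiple of $\frac g2$, the average of $e$ over a subset of $[0,Ng]$ symmetric about $c$ is $\mu(N-2c/g)$, and this is also the number of jobs to the right of $c$ minus the number to the left. So on the background the averages of $e$ agree with $\kappa$, as (S3) and (S4) demand, and $\tau=0$.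

By \eqref{eq:endpoints}, $e$ counts endpoints, so we insert the uncertain jobs in such a way that each lattice point still accounts for $2\mu$ endpoints: a separator replaces one certain job at its center, and the two twin endpoints bounding a bit replace one certain job at the center of the bit. But $\kappa$ counts midpoints, and the midpoint of a pair is far from its endpoints. The resulting errors in $\kappa$ must be repaired without disturbing $e$ in the exact conditions. For a separator we put $D+q$ certain jobs to the left of its center and $D-q$ to the right, at distances $D-q$ and $D+q$; this changes $\kappa_s$ by $-2q$, while the first moment, which is all that $\int_{I_s}e$ sees, stays zero. Moving one of these jobs further right by $\nu$ then sets $\tau_s=-2\nu$. For a pair we move certain jobs across $c_P$ from one adjacent lattice point to the other; this happens far from all windows and is felt only by the inequality (S4), which has room because twin intervals are long.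

\subsection{The instance}

The parameters are
\begin{gather*}
M=3m^2,\quad D=M+1,\quad\mu=2D+1,\quad g=4(mB+D),\\
\rho=6m,\quad r=(2\rho+1)g,\quad H=400m^4+1 .
\end{gather*}
Note $\mu=6m^2+3\le9m^2$ and $B\le\frac g4$. ``Point $k$'' means the lattice point $kg$. The \emph{separator points} $\sigma_i,\sigma'_j$, the \emph{edge points} $\alpha_{ij},\beta_{ij}$ and the last point $N$ are
\begin{gather*}
\sigma_i=16mi,\qquad\sigma'_j=H+16m(3m+1)j,\qquad N=\sigma'_m+\rho+1,\\
\alpha_{ij}=\sigma_i+2j,\qquad\beta_{ij}=\sigma'_j-2i .
\end{gather*}
The large $H$ makes the twins long; its oddness and the even offsets put pair centers halfway between lattice points; the factor $3m+1$ keeps the centers apart.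

\emph{Pairs.} For each $(i,j)$ a pair with narrow interval $[\alpha_{ij}g+a_i,\beta_{ij}g-a_i]$ and wide interval $[\alpha_{ij}g-a_i,\beta_{ij}g+a_i]$. There are $M$ pairs. For $P=(i,j)$ we have $w_P=2a_i$, $c_P=\frac12(\alpha_{ij}+\beta_{ij})g$, and the bits are $[\alpha_{ij}g-a_i,\alpha_{ij}g+a_i)$ and $[\beta_{ij}g-a_i,\beta_{ij}g+a_i)$. Let $b_P=\#\{Q:c_Q>c_P\}-\#\{Q:c_Q<c_P\}$, so $|b_P|\le M-1<\mu$. The lattice points $c_P\pm\frac g2$ are called \emph{center points}.

\emph{Separators.} For each separator point $\sigma$ an interval of length $r$ centered at $\sigma g$. Attach the parameters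
\[
q=m(i-1),\ \ \nu=(m-2)a_i\quad\text{to }\sigma_i,\qquad q=-3m(m-j),\ \ \nu=(m-2)B\quad\text{to }\sigma'_j .
\]
In all cases $|q|<M$, so $2\le D\pm q<2D$, and $0\le\nu\le(m-2)B$.

\emph{Certain jobs}, listed by the lattice point to which they belong.
\begin{itemize}
\item[(E)] At an edge point $k$: $D$ jobs at $kg-B$ and $D$ jobs at $kg+B$.
\item[(S)] At a separator point $\sigma$ with parameters $q,\nu$: $D+q$ jobs at $\sigma g-(D-q)$, $D-q-1$ jobs at $\sigma g+(D+q)$, and one job at $\sigma g+(D+q)+\nu$.
\item[(C)] At the center points of $P$: $\mu+b_P$ jobs at $c_P-\frac g2$ and $\mu-b_P$ jobs at $c_P+\frac g2$.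
\item[(O)] At every other point $k\in\{0,\dots,N\}$: $\mu$ jobs at $kg$.
\end{itemize}
The jobs in (E) are pushed to distance $B>a_i$ so that no endpoint lies inside a bit. The next lemma shows in particular that edge, separator and center points are all distinct lattice points, so the list is unambiguous. The \emph{middle zone} is the open interval $(52m^2g,Hg)$.

\begin{lemma}\label{lem:layout}
\begin{itemize}
\item[(a)] The closed windows are pairwise disjoint. Item windows lie in $(0,52m^2g)$ and bin windows in $(Hg,Ng)$; in particular no window meets the middle zone.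
\item[(b)] The edge points are distinct. The open interval of radius $\frac g2$ about $\alpha_{ij}g$ lies in the window of item $i$, to the right of its center, and the one about $\beta_{ij}g$ lies in the window of bin $j$, to the left of its center.
\item[(c)] The jobs in (E) and (S) lie at a distance from their lattice point that is positive and less than $\frac g2$.
\item[(d)] Each $c_P$ is an odd multiple of $\frac g2$, distinct pairs have centers at least $2g$ apart, and all center points lie in the middle zone.
\item[(e)] Each narrow interval has length at least $400m^4g$.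
\item[(f)] All endpoints are integers in $[0,Ng]$.
\end{itemize}
\end{lemma}

\begin{proof}
We measure lengths in units of $g$ in (a), (b), (d), (e).

(a) A window reaches $6m+\frac12$ to each side of its center. Item windows have centers $16m>12m+1$ apart and lie between $16m-6m-\frac12>0$ and $48m^2+6m+\frac12<52m^2$, where $m\ge2$ is used. Bin windows have centers $16m(3m+1)$ apart and lie between $H+48m^2+10m-\frac12>H$ and $\sigma'_m+\rho+\frac12<N$.

(b) We have $2\le\alpha_{ij}-\sigma_i\le2m\le\rho$ and $2\le\sigma'_j-\beta_{ij}\le6m=\rho$. Edge points in the same window differ by their offsets $2j$ or $2i$.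

(c) In (E) the distance is $B\le\frac g4$. In (S) it is at least $2$ and less than $2D+mB<\frac g2$.

(d) The sum $\alpha_{ij}+\beta_{ij}=H+16m\bigl(i+(3m+1)j\bigr)+2(j-i)$ is odd. The numbers $i+(3m+1)j$ are distinct since $1\le i\le3m$, and $2(j-i)$ ranges between $2-6m$ and $2m-2$. So two such sums differ by at least $16m-(8m-4)\ge4$. From the definitions,
\[
0<\alpha_{ij}\le48m^2+2m,\qquad H+48m^2+10m\le\beta_{ij}\le H+48m^3+16m^2 .
\]
Hence $c_P-\frac12>\frac12(H-1)=200m^4>52m^2$, and $c_P+\frac12\le\frac12(H+48m^3+64m^2+2m+1)<H$.

(e) The same bounds give $\beta_{ij}-\alpha_{ij}\ge H+8m$, and the narrow interval is shorter than this by $2a_i/g<1$.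

(f) Since $4\mid g$, the numbers $\frac g2$ and $\frac r2$ are integers. Every endpoint is a lattice point or, by (b) and (c), lies in a closed window.
\end{proof}

\subsection{Counting midpoints}

Call the lattice point at which a single job is listed its \emph{home}; the home of a separator is its center. By Lemma~\ref{lem:layout}(c) the midpoint of a single job is at distance less than $\frac g2$ from its home. The number of single jobs with a given home is $2D=\mu-1$ for edge points, $(D+q)+(D-q-1)+1+1=\mu$ for separator points (the separator included), $\mu\pm b_P$ for center points and $\mu$ otherwise.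

\begin{lemma}\label{lem:kappa}
$\kappa_P=\mu(N-\alpha_{ij}-\beta_{ij})$ for $P=(i,j)$, and $\kappa_s=\mu(N-2\sigma)$ for the separator $s$ at point $\sigma$.
\end{lemma}

\begin{proof}
\emph{Pairs.} Let $c_P=(k_0+\frac12)g$, so $2k_0+1=\alpha_{ij}+\beta_{ij}$. The midpoint of a single job is on the same side of $c_P$ as its home. With $\mu$ single jobs at each home the count would be $\mu(N-k_0)-\mu(k_0+1)=\mu(N-\alpha_{ij}-\beta_{ij})$. One job is missing at each of the $M$ points $\alpha$, all to the left of $c_P$, and at each of the $M$ points $\beta$, all to the right; the corrections $+M$ and $-M$ cancel. For $Q\ne P$ the two center points of $Q$ are on the same side of $c_P$ and hold $2\mu$ jobs together. The center points of $P$ give the correction $(\mu-b_P)-(\mu+b_P)=-2b_P$, and the twins of the other pairs give $+2b_P$.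

\emph{Separators.} A single job with home $k\ne\sigma$ has its midpoint on the same side of $\sigma g$ as $kg$, and the two center points of any pair are on the same side of $\sigma g$. With $\mu$ jobs at each home $k\ne\sigma$ the count would be $\mu(N-\sigma)-\mu\sigma$. The jobs (S) at $\sigma$ add $(D-q)-(D+q)=-2q$. It remains to account for the missing jobs at edge points and for the $2M$ twins.

For item $i$, the edge points to the left are the $\alpha_{i'j}$ with $i'<i$, of which there are $m(i-1)$; the other $2M-m(i-1)$ are to the right, and so are all twins. The total correction is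
\[
-2q+m(i-1)-\bigl(2M-m(i-1)\bigr)+2M=-2q+2m(i-1)=0 .
\]
For bin $j$, the edge points to the left are all $\alpha$ and the $\beta_{ij'}$ with $j'\le j$, in total $M+3mj$; the other $M-3mj$ are to the right, and all twins are to the left. The total correction is
\[
-2q+(M+3mj)-(M-3mj)-2M=-2q-6m(m-j)=0.\qedhere
\]
\end{proof}

\subsection{Counting endpoints}

To compare $e$ with the background we assign to each endpoint a lattice point, its \emph{anchor}. Both endpoints of a single job are anchored at its home, with one exception: for each $P$, we single out $|b_P|$ of the jobs at the more populated center point of $P$, call them \emph{shifted}, and anchor their endpoints at the other center point. The twin endpoints $\alpha_{ij}g\pm a_i$ and $\beta_{ij}g\pm a_i$ are anchored at $\alpha_{ij}$ and $\beta_{ij}$. An endpoint is \emph{near} if it belongs neither to a separator nor to a shifted job.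

\begin{lemma}\label{lem:anchor}
\begin{itemize}
\item[(a)] Each point $k\in\{0,\dots,N\}$ is the anchor of exactly $2\mu$ endpoints; hence $n=\mu(N+1)$.
\item[(b)] A near endpoint is at distance less than $\frac g2$ from its anchor.
\item[(c)] Let $s$ be the separator at point $\sigma$ and $z$ an endpoint with anchor $k$. If $|k-\sigma|\ge\rho+1$, then $z$ lies outside the closed window of $s$, on the same side as $kg$. If $|k-\sigma|\le\rho$, then $z$ is near or an endpoint of $s$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An edge point has $2\cdot2D+2=2\mu$ endpoints, the last two from the twins. A separator point has $\mu$ single jobs. At center points the shifted jobs restore the count to $\mu$ jobs each.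

(b) This follows from Lemma~\ref{lem:layout}(c) and $a_i<B<\frac g2$.

(c) Let $|k-\sigma|\ge\rho+1$. If $z$ is near, it is at distance more than $(\rho+\frac12)g$ from $\sigma g$, on the side of $kg$. If $z$ belongs to a separator, then $z$ and $kg$ lie in another closed window; if $z$ belongs to a shifted job, both lie in the middle zone. Either set is an interval disjoint from the closed window of $s$. If $|k-\sigma|\le\rho$, then $kg$ lies in the window of $s$, so $k$ is neither a center point nor a separator point other than $\sigma$.
\end{proof}

For an interval $I=[x,y)$ with midpoint $c$, formula \eqref{eq:endpoints} gives $\int_Ie\,dt=\sum_z\phi_I(z)$, where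
\[
\phi_I(z)=\tfrac12\int_I\operatorname{sg}(z-t)\,dt=\begin{cases}-\frac12|I|,&z\le x,\\ z-c,&x\le z\le y,\\ \frac12|I|,&z\ge y.\end{cases}
\]
The function $\phi_I$ is $1$-Lipschitz and odd about $c$.

\begin{lemma}\label{lem:integrals}
Conditions (S3) and (S4) hold, and the targets are given by \eqref{eq:targets}.
\end{lemma}

\begin{proof}
\emph{(S3).} Let $P=(i,j)$, $\alpha=\alpha_{ij}$, $\beta=\beta_{ij}$, and let $t$ lie in the left bit, so that $t$ is in the window of item $i$ and $|t-\alpha g|\le a_i<\frac g2$. Let $z$ have anchor $k\ne\alpha$ and not belong to separator $i$. By Lemma~\ref{lem:anchor}(c), $z$ is near or outside the window on the side of $kg$; in both cases $z>t$ if $k>\alpha$ and $z<t$ if $k<\alpha$. Separator $i$ is anchored at $\sigma_i<\alpha$; its left endpoint is $\le t$, but its right endpoint is $>t$. Among the endpoints anchored at $\alpha$, the $2D$ at $\alpha g-B$ and the one at $\alpha g-a_i$ are $\le t$, while the $2D$ at $\alpha g+B$ and the one at $\alpha g+a_i$ are $>t$; these cancel. There are $N-\alpha$ points to the right of $\alpha$ and $\alpha$ to the left, so by \eqref{eq:endpoints}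
\[
e(t)=\tfrac12\bigl[2\mu(N-\alpha)-2\mu\alpha+2\bigr]=\mu(N-2\alpha)+1 .
\]
Now let $t$ lie in the right bit. The same argument in the window of bin $j$ places every endpoint with anchor $k\ne\beta$ on the side of its anchor, except that the left endpoint of separator $j$, anchored at $\sigma'_j>\beta$, is $\le t$. The endpoints anchored at $\beta$ split into $2D+1$ at $\beta g-B$, $\beta g-a_i$, which are $\le t$, and $2D+1$ at $\beta g+B$, $\beta g+a_i$, which are $>t$. So $e(t)=\mu(N-2\beta)-1$. The exceptional terms $+1$ and $-1$ cancel, as in Section~\ref{sec:example}, and $\int_{\text{bits}}e\,dt=w_P\cdot2\mu(N-\alpha-\beta)=2w_P\kappa_P$ by Lemma~\ref{lem:kappa}.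

\emph{(S4).} Let $I$ be the wide or the narrow interval of $P$. First move every endpoint to its anchor. The lattice points in $I$ are $\alpha,\dots,\beta$ or $\alpha+1,\dots,\beta-1$; they are symmetric about $c_P$, carry $2\mu$ endpoints each, and cancel in $\sum_z\phi_I(z)$. To the right and left of $I$ there are $N-\beta$ and $\alpha$ points, or $N-\beta+1$ and $\alpha+1$ points. So the sum is $2\mu\cdot\frac12|I|(N-\alpha-\beta)=|I|\kappa_P$. Since $\phi_I$ is $1$-Lipschitz, moving the endpoints back changes the sum by at most their total displacement, which consists of: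
\begin{itemize}
\item $2M$ edge points with $2\mu$ endpoints displaced by at most $B\le\frac g4$: at most $M\mu g\le27m^4g$;
\item $4m$ separator points with $4D$ endpoints displaced by less than $\frac g2$ and two by $\frac r2$: at most $4m(\mu g+r)\le(36m^3+52m^2)g$;
\item at most $M^2$ shifted jobs with two endpoints displaced by $g$: at most $2M^2g=18m^4g$.
\end{itemize}
The total is at most $133m^4g\le200m^4g\le\frac12|I|$ by Lemma~\ref{lem:layout}(e).

\emph{Targets.} Let $s$ be the separator at $\sigma$ with parameters $q,\nu$, and $I=I_s$. We sum $\phi_I(z)$ by anchors. By Lemma~\ref{lem:anchor}(c), the $N-\sigma-\rho$ anchors $k\ge\sigma+\rho+1$ and the $\sigma-\rho$ anchors $k\le\sigma-\rho-1$ contribute $2\mu\cdot\frac r2\bigl[(N-\sigma-\rho)-(\sigma-\rho)\bigr]=r\mu(N-2\sigma)=r\kappa_s$. An anchor $k$ with $0<|k-\sigma|\le\rho$ is of type (O) or (E); its $2\mu$ endpoints are near, hence inside the window, and symmetric about $kg$ (at an edge point, $2D$ at each of the offsets $\pm B$ and one at each of $\pm a_i$). They contribute $2\mu(k-\sigma)g$, and the anchors $k$ and $2\sigma-k$ cancel. The endpoints of $s$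 contribute $-\frac r2+\frac r2=0$. The certain jobs at $\sigma$, with two endpoints each, contribute
\[
2\bigl[-(D+q)(D-q)+(D-q-1)(D+q)+(D+q)+\nu\bigr]=2\nu .
\]
So $\int_{I_s}e\,dt=r\kappa_s+2\nu$ and $\tau_s=-2\nu$, which is \eqref{eq:targets}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

We check the remaining conditions.

(S1) Windows are disjoint by Lemma~\ref{lem:layout}(a). Each bit lies within distance less than $\frac g2$ of its edge point, so by (b) the bits are disjoint, the left bit of $(i,j)$ lies in the window of item $i$, and the right bit in the window of bin $j$. Thus $\operatorname{Inc}(\text{item }i)=\{(i,j):1\le j\le m\}$ and $\operatorname{Inc}(\text{bin }j)=\{(i,j):1\le i\le3m\}$.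

(S2) Let $\sigma$ be a separator point. Single jobs with home $k\ne\sigma$ have midpoints within less than $\frac g2$ of $kg$, the jobs (S) at $\sigma$ have nonzero offsets, and pair centers lie in the middle zone; so only the separator has midpoint $\sigma g$. The midpoint of a single job is a lattice point or lies in a window. In the first case it is at distance at least $\frac g2$ from $c_P$ because $c_P$ is an odd multiple of $\frac g2$, and in the second because $[c_P-\frac g2,c_P+\frac g2]$ lies in the middle zone; and $\frac g2>a_i=\frac12w_P$. Distinct centers are at least $2g>2B>\frac12(w_P+w_Q)$ apart.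

(S5) For item $i$: $2(m-2)a_i+m\cdot2a_i\le4mB\le g\le r$. For bin $j$: $2(m-2)B+\sum_i2a_i=2(m-2)B+2mB\le4mB\le r$.

(S6) $\sum_sr_s=4m(12m+1)g\le52m^2g$, and narrow half-widths are at least $200m^4g$.

So the instance is structured, and Proposition~\ref{prop:structured} with \eqref{eq:X} gives
\begin{equation}\label{eq:final}
\min_\pi Z(\pi)=\Lambda+\min_{y\in\{0,1\}^{3m\times m}}\Bigl[\sum_ia_i\Bigl|\sum_jy_{ij}-1\Bigr|+\sum_j\Bigl|\sum_ia_iy_{ij}-B\Bigr|\Bigr].
\end{equation}
The bracket is a nonnegative integer. It vanishes for some $y$ if and only if the items can be assigned, each to exactly one bin, so that every bin has sum $B$. Hence $\min_\pi Z(\pi)=\Lambda$ for yes-instances and $\min_\pi Z(\pi)\ge\Lambda+1$ otherwise.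

As for size, $N=O(m^4)$, $n=\mu(N+1)=O(m^6)$ and $\max_iu_i\le Ng=O(m^5B+m^6)$. The left side of \eqref{eq:final} is an integer in $[0,n^2\max_iu_i]$ by Lemma~\ref{lem:inversions}, and the minimum on the right is an integer in $[0,2mB]$ (take $y=0$). So $\Lambda$ is an integer, bounded in absolute value by a polynomial in $m$ and $B$. It is computed from the formula in Proposition~\ref{prop:structured} in time polynomial in $m$ and $B$: $C_0$ is the integral of a step function with at most $2n$ breakpoints, and $G_0$ is a sum of $O(n^2)$ terms.

The case $m=1$ of 3-PARTITION is trivial, so the problem stays NP-hard for $m\ge2$ and $B$ bounded by a polynomial in $m$. On such instances the construction takes polynomial time and produces integers bounded by a polynomial in $m\le n$. Together with Lemma~\ref{lem:eval} this proves NP-completeness in the strong sense, and the last sentence of the theorem follows. \hfill$\square$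

\section{Approximation and positive processing times}

The gap of $1$ in Theorem~\ref{thm:main} is not small relative to the polynomially bounded optimum, and it can be scaled.

\begin{proof}[Proof of Corollary~\ref{cor:approx}]
In both parts we run the supposed algorithm on an instance obtained from 3-PARTITION, compute $Z$ of the returned schedule by Lemma~\ref{lem:eval}, and thereby decide 3-PARTITION in time polynomial in $m$ and $B$, which gives $\mathrm{P}=\mathrm{NP}$.

(a) Let $Y=n^2\max_iu_i$, which bounds $Z$ and is polynomial in $m$ and $B$. An FPTAS with $\epsilon=\frac1{2Y+1}$ runs in time polynomial in $m$ and $B$. On a yes-instance $\Lambda=\min Z\le Y$, so the returned schedule has value at most $\Lambda+\frac Y{2Y+1}<\Lambda+1$, hence exactly $\Lambda$. On a no-instance every schedule has value at least $\Lambda+1$.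

(b) Multiply all $l_i,u_i$ by $Q=\lceil n^c\rceil+1$. By \eqref{eq:inv} this multiplies every $Z(\pi)$ by $Q$; the number $n$ is unchanged, and all integers stay polynomially bounded in $m$ and $B$. On a yes-instance the returned schedule has value at most $Q\Lambda+n^c<Q(\Lambda+1)$. On a no-instance every schedule has value at least $Q(\Lambda+1)$.
\end{proof}

\begin{remark}
By \eqref{eq:inv} the regret does not change if a constant is added to all processing times. Adding $1$ to all $l_i$ and $u_i$ shows that Theorem~\ref{thm:main} and Corollary~\ref{cor:approx} also hold with strictly positive processing times.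
\end{remark}

\begin{thebibliography}{9}
\bibitem{Kasperski} Adam Kasperski, \texttt{https://github.com/rjmanzo/IC-FICH-2015}.
\end{thebibliography}
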